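# A compact coset space of covering dimension one and infinite inductive dimension

## 1. Two theorems on the dimensions of compact coset spaces

All spaces in these notes are Tychonoff, maps are continuous, and $I=[0,1]$.

**Theorem 1 (ZFC).** There is a compact connected space $X$ of weight $\omega_1$, homeomorphic to a coset space $G/H$ of a topological group $G$ by a closed subgroup $H$, with
$$\dim X=1,\qquad \operatorname{ind}X=\operatorname{Ind}X=\infty .$$

Call a compact space *algebraically homogeneous* if it is homeomorphic to some $G/H$ as in Theorem 1, and say that *UID holds in $X$* if $\dim X=\operatorname{ind}X=\operatorname{Ind}X$.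

**Theorem 2.** Let $n\in\{0,1,\dots,\infty\}$ and let $\kappa$ be an infinite cardinal. An algebraically homogeneous compact space with $\dim=n$ and weight $\kappa$ for which UID fails exists if and only if $1\le n<\infty$ and $\kappa\ge\omega_1$. When these conditions hold, there is one with $\operatorname{ind}=\operatorname{Ind}=\infty$.

Let us unpack this. There are three classical ways to define the dimension of a compact space $Z$.

The *covering dimension*: $\dim Z\le n$ if every finite open cover of $Z$ has a finite open refinement in which each point lies in at most $n+1$ members.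

The *small inductive dimension*: $\operatorname{ind}\emptyset=-1$, and $\operatorname{ind}Z\le n$ if for every point $z$ and every open $V\ni z$ there is an open $U$ with $z\in U\subset V$ and $\operatorname{ind}\operatorname{bd}U\le n-1$. The *large inductive dimension* $\operatorname{Ind}$ is defined in the same way, with the point $z$ replaced by a closed set. We write $\operatorname{ind}Z=\infty$ if $\operatorname{ind}Z\le n$ for no $n$, and similarly for $\operatorname{Ind}$ and $\dim$.

A *partition* in $Z$ between disjoint sets $A$ and $A'$ is a closed $P\subset Z$ with $Z\setminus P=U\sqcup V$, where $U\supset A$ and $V\supset A'$ are open and disjoint. For instance $\{1/2\}$ is a partition in $I$ between $0$ and $1$. If $\operatorname{ind}Z\le n$ and $a\ne b$ in $Z$, choose an open $U\ni a$ with $b\notin\overline U$ and $\operatorname{ind}\operatorname{bd}U\le n-1$. Then $\operatorname{bd}U$ is a partition between $a$ and $b$, because $Z\setminus\operatorname{bd}U=U\sqcup(Z\setminus\overline U)$. So small $\operatorname{ind}$ means that points can be separated by thin partitions.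

The coset space $G/H$ is the set of left cosets with the quotient topology; the map $G\to G/H$ is open. The circle $\mathbb T=\mathbb R/\mathbb Z$ and the sphere $SO(3)/SO(2)$ are examples. The group acts transitively on $G/H$ by homeomorphisms, so $G/H$ is homogeneous: any point can be moved to any other by a homeomorphism. Thus $I$ is not a coset space, since removing an end point leaves $I$ connected and removing $1/2$ does not.

By a theorem of Pasynkov, if $X=G/H$ is compact and $G$ is *locally compact*, then UID holds in $X$. The question is whether local compactness can be dropped: does UID hold for every algebraically homogeneous compact space? Theorem 1 says no, and the failure is as large as possible. Theorem 2 says for which dimensions and weights failure occurs.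

We use the following textbook facts. The *weight* is the least cardinality of a base, and a *continuum* is a compact connected space.

* (T1) A compact space is metrizable if and only if its weight is at most $\omega$. UID holds in compact metrizable spaces.
* (T2) If $Z$ is compact, then $\dim Z\le\operatorname{ind}Z\le\operatorname{Ind}Z$, and $\dim Z=0$ implies $\operatorname{ind}Z=\operatorname{Ind}Z=0$. A space with $\operatorname{ind}=0$ has a base of clopen sets, so a continuum with more than one point has $\dim\ge1$ and $\operatorname{ind}\ge1$.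
* (T3) In compact spaces, $\dim$ does not increase on passing to closed subspaces, and $\operatorname{ind}$ does not increase on passing to subspaces.
* (T4) The limit of an inverse system of compact spaces of dimension $\dim\le n$ has $\dim\le n$.
* (T5) $\dim(A\times B)\le\dim A+\dim B$ for compact metrizable $A,B$.
* (T6) A finite union of closed sets of dimension $\le n$ in a compact metrizable space has dimension $\le n$.
* (T7) If $Z$ is compact and $\dim Z\le n-1$, then for any $n$ pairs of disjoint closed sets in $Z$ there are partitions $L_1,\dots,L_n$ between the members of the pairs with $\bigcap L_i=\emptyset$.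
* (T8) In $I^2$, a partition between left and right sides meets every partition between bottom and top sides (Lebesgue), and a path joining left to right meets every path joining bottom to top.
* (T9) (Poincaré–Miranda) If $F:I^n\to\mathbb R^n$ is continuous, $F_i\le0$ where the $i$-th variable is $0$ and $F_i\ge0$ where it is $1$, for all $i$, then $F$ has a zero.

## 2. Metrizable, zero-dimensional and infinite-dimensional coset spaces

In which coset spaces can UID possibly fail?

If $X$ is compact of weight $\le\omega$, then $X$ is metrizable and UID holds by (T1). So spheres, tori and all metrizable examples are useless.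

Take next the group $\{0,1\}^\kappa$ with $\kappa$ large. The sets determined by finitely many coordinates form a clopen base, so $\operatorname{ind}=0$. Two disjoint closed sets are separated by a finite union of basic clopen sets, so $\operatorname{Ind}=0$; and every finite open cover is refined by a finite cover by disjoint clopen sets, so $\dim=0$. In general, $\dim X=0$ gives UID by (T2).

Now the compact group $\mathbb T^{\omega_1}$. It contains a closed copy of $I^m$ for every $m$, so $\dim\mathbb T^{\omega_1}=\infty$. By (T2) the other two dimensions are infinite as well, and UID holds. In general, $\dim X=\infty$ gives UID.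

This proves one half of Theorem 2: *if UID fails in an algebraically homogeneous compact space with $\dim=n$ and infinite weight $\kappa$, then $1\le n<\infty$ and $\kappa\ge\omega_1$.* By Pasynkov's theorem the group must also fail to be locally compact.

## 3. Long products, and the dimension they cost

The example $\mathbb T^{\omega_1}$ is worth a second look. It is the limit of the metrizable spaces $\mathbb T^\alpha$, $\alpha<\omega_1$, with coordinate projections. These projections are open and *monotone* (point-inverses are connected), and each fiber of $\mathbb T^{\omega_1}\to\mathbb T^\alpha$ is a nondegenerate continuum. In Section 5 we shall prove, for any $\omega_1$-tower with these properties, that a partition between two points contains a whole fiber of the projection to some countable stage. The fiber is again a space of the same kind, so by induction $\operatorname{ind}=\infty$.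

So the natural plan is to build an $\omega_1$-tower with open monotone projections, starting from a point and multiplying at each step by a nondegenerate continuum $C$. It stops at the second step. If $X_1=\mathbb T$ and $X_2=\mathbb T\times C$, then $X_2\supset I\times C$, and this has $\dim\ge2$, by the following lemma with $n=2$. The same lemma will be needed for Theorem 2.

**Lemma 3.** If $C$ is a nondegenerate continuum and $n\ge1$, then $\dim(C\times I^{n-1})\ge n$.

*Proof.* Let $a\ne b$ in $C$ and $Z=C\times I^{n-1}$, with coordinates $t_2,\dots,t_n$ on $I^{n-1}$. Put $C_1=\{a\}\times I^{n-1}$, $C_1'=\{b\}\times I^{n-1}$, and $C_i=\{t_i=0\}$, $C_i'=\{t_i=1\}$ for $2\le i\le n$. Suppose $\dim Z\le n-1$.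

**Step 1.** *We turn partitions with empty intersection into a map without zeros.* By (T7) there are partitions $L_i$ between $C_i$ and $C_i'$ with $\bigcap L_i=\emptyset$, say $Z\setminus L_i=U_i\sqcup V_i$ with $U_i\supset C_i$ and $V_i\supset C_i'$ open. Since $Z$ is compact, there are open $O_i\supset L_i$ with $\bigcap O_i=\emptyset$. The set $U_i\setminus O_i=Z\setminus(V_i\cup O_i)$ is closed, and so is $V_i\setminus O_i$. Hence $C_i\cup(U_i\setminus O_i)$ and $C_i'\cup(V_i\setminus O_i)$ are disjoint closed sets. Let $u_i:Z\to[-1,1]$ be $-1$ on the first and $1$ on the second. A point outside $O_i$ lies in $U_i\setminus O_i$ or $V_i\setminus O_i$, so the zeros of $u_i$ lie in $O_i$. Therefore $u=(u_1,\dots,u_n)$ has no zero.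

**Step 2.** *We replace $C$ by a path, to reach a cube.* Embed $C$ in a cube $I^\tau$ and extend $u$ to $\tilde u:I^\tau\times I^{n-1}\to[-1,1]^n$ by Tietze's theorem. By compactness of $I^{n-1}$ and $C$ there is an open $N\supset C$ in $I^\tau$ such that $\tilde u$ has no zero on $N\times I^{n-1}$ and, for $2\le i\le n$, $\tilde u_i<0$ on $N\times\{t_i=0\}$ and $\tilde u_i>0$ on $N\times\{t_i=1\}$. Since $I^\tau$ is locally path connected, components of $N$ are path connected; as $C$ is connected, there is a path $\sigma:I\to N$ from $a$ to $b$. The map $(s,t)\mapsto\tilde u(\sigma(s),t)$ on $I\times I^{n-1}=I^n$ has no zero. Its first coordinate is $-1$ at $s=0$ and $1$ at $s=1$, and for $i\ge2$ its $i$-th coordinate is negative at $t_i=0$ and positive at $t_i=1$. This contradicts (T9). $\square$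

So the step from $X_\alpha$ to $X_{\alpha+1}$ has to be twisted: the fibers must be nondegenerate continua, but the total space must not gain dimension. And the limit must be a coset space. Here is what we ask of one step.

**Proposition 4 (one step).** For every nonempty compact metrizable $M$ with $\dim M\le1$ there are a compact metrizable $\hat M$ with $\dim\hat M\le1$ and an open surjection $p:\hat M\to M$ with nondegenerate connected fibers such that: if $h:M\to M$ is a homeomorphism and $z,z'\in\hat M$ satisfy $h(p(z))=p(z')$, then there is a homeomorphism $\hat h:\hat M\to\hat M$ with $p\hat h=hp$ and $\hat h(z)=z'$.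

In words: every homeomorphism of the base lifts, and the lift can be prescribed at one point. With $h=\mathrm{id}$ this says that any point of a fiber can be moved to any other point of that fiber by a homeomorphism of $\hat M$ over $M$. Sections 4–6 deduce Theorem 1 from Proposition 4; Sections 7–12 prove Proposition 4.

## 4. The $\omega_1$-tower and the lifting of homeomorphisms

Let $X_0$ be a point, $X_{\alpha+1}=\widehat{X_\alpha}$ with the bonding map $p$ of Proposition 4, and $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$ for limit ordinals $\lambda\le\omega_1$. Put $X=X_{\omega_1}$, with projections $\pi_{\alpha\beta}:X_\beta\to X_\alpha$ and $\pi_\alpha:X\to X_\alpha$. We check, by induction, the properties that we need.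

*For $\alpha<\omega_1$ the space $X_\alpha$ is compact metrizable with $\dim X_\alpha\le1$, and $\dim X\le 1$.* Successor steps are Proposition 4. A countable limit of compact metrizable spaces is compact metrizable, and dimension is preserved in limits by (T4). The same fact gives $\dim X\le1$.

*All $\pi_{\alpha\beta}$ ($\alpha\le\beta\le\omega_1$) are open surjections with connected fibers.* At a successor, $\pi_{\alpha,\beta+1}=\pi_{\alpha\beta}\circ\pi_{\beta,\beta+1}$ is a composition of open surjections, and its fibers are preimages of continua under a monotone surjection of compact spaces, hence continua. At a limit $\lambda$, surjectivity holds because the spaces are compact and the bonding maps onto. The sets $\pi_{\beta\lambda}^{-1}(W)$ with $\alpha\le\beta<\lambda$ and $W\subset X_\beta$ open form a base of $X_\lambda$, and $\pi_{\alpha\lambda}(\pi_{\beta\lambda}^{-1}(W))=\pi_{\alpha\beta}(W)$ is open; so $\pi_{\alpha\lambda}$ is open. The fiber of $\pi_{\alpha\lambda}$ over $x$ is the limit of the continua $\pi_{\alpha\beta}^{-1}(x)$, hence a continuum.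

*Every $X_\alpha$ and $X$ is a continuum, and for $\alpha<\omega_1$ each fiber of $\pi_\alpha$ is a nondegenerate continuum.* The first claim is the connectedness of fibers over the point $X_0$. A fiber of $\pi_\alpha$ maps onto a fiber of $\pi_{\alpha,\alpha+1}$, which is nondegenerate.

In particular $X$ is a nondegenerate continuum, so $\dim X\ge1$ by (T2), and $\dim X=1$. The weight of $X$ is at most $\omega_1$, since $X$ embeds in a product of $\omega_1$ metrizable compacta.

**Lemma 5 (lifting).** Let $\alpha\le\beta\le\omega_1$, let $h$ be a homeomorphism of $X_\alpha$, and let $z,z'\in X_\beta$ with $h(\pi_{\alpha\beta}z)=\pi_{\alpha\beta}z'$. Then there is a homeomorphism $\tilde h$ of $X_\beta$ with $\pi_{\alpha\beta}\tilde h=h\pi_{\alpha\beta}$ and $\tilde h(z)=z'$.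

*Proof.* Write $z_\gamma=\pi_{\gamma\beta}z$ and $z'_\gamma=\pi_{\gamma\beta}z'$. By recursion on $\gamma\in[\alpha,\beta]$ we build homeomorphisms $h_\gamma$ of $X_\gamma$, each compatible with the earlier ones, with $h_\gamma(z_\gamma)=z_\gamma'$. Start with $h_\alpha=h$. Given $h_\gamma$, we have $h_\gamma(p(z_{\gamma+1}))=h_\gamma(z_\gamma)=z'_\gamma=p(z'_{\gamma+1})$, so Proposition 4 gives $h_{\gamma+1}$. At a limit, let $h_\gamma$ be the limit of the earlier homeomorphisms; it maps $z_\gamma$ to $z_\gamma'$ because it does so in every coordinate. Put $\tilde h=h_\beta$. $\square$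

With $\alpha=0$ the hypothesis on $z,z'$ is empty. So every $X_\beta$, and $X$ itself, is homogeneous.

## 5. Partitions contain fibers: $\operatorname{ind}X=\infty$

Let $\mathcal K$ be the family of all fibers $K(\alpha,x)=\pi_\alpha^{-1}(x)$, $\alpha<\omega_1$, $x\in X_\alpha$. All members are nondegenerate continua, and $X\in\mathcal K$ (take $\alpha=0$).

**Proposition 6.** Let $K\in\mathcal K$ and let $P\subset K$ be a partition in $K$ between two points $a,b\in K$. Then $P$ contains a member of $\mathcal K$.

How would one find a fiber in $P$? Look at the image of $P$ at a countable stage. The image may be everything even though $P$ contains no fiber of that stage: in $\mathbb T^2$ the set $\{y\in\{0,\tfrac12\}\}$ is a partition between $(0,\tfrac14)$ and $(0,\tfrac34)$, its image under the first projection is all of $\mathbb T$, and it contains no vertical circle. So a single stage tells nothing. We first climb to a stage where the image is thin, and then use connectedness there.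

*Proof.* Let $K=K(\alpha,x)$, and $K\setminus P=U\sqcup V$ with $U\ni a$, $V\ni b$ open in $K$ and disjoint. For $\alpha\le\beta<\omega_1$ let $K_\beta=\pi_{\alpha\beta}^{-1}(x)$, a metrizable continuum, and $P_\beta=\pi_\beta(P)\subset K_\beta$. Since $K=\pi_\beta^{-1}(K_\beta)$ is a full preimage, $\pi_\beta|_K:K\to K_\beta$ is open; it is closed by compactness, and its fibers are the sets $K(\beta,y)$, $y\in K_\beta$. Suppose that $P$ contains no member of $\mathcal K$.

Observe (*persistence*): if $c\in K\setminus P$, then some basic neighborhood $\pi_\gamma^{-1}(W)$ of $c$ misses $P$, so $\pi_\gamma(c)\notin P_\gamma$; and then $\pi_{\gamma'}(c)\notin P_{\gamma'}$ for all $\gamma'\ge\gamma$.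

**Step 1.** *We find a countable stage $\lambda\ge\alpha$ at which $P_\lambda$ has empty interior in $K_\lambda$ and $\pi_\lambda(a),\pi_\lambda(b)\notin P_\lambda$.* By persistence choose $\beta_0\ge\alpha$ with $\pi_{\beta_0}(a),\pi_{\beta_0}(b)\notin P_{\beta_0}$. Given $\beta_n$, let $D_n$ be a countable dense subset of $P_{\beta_n}$. For $y\in D_n$ the set $K(\beta_n,y)$ is a member of $\mathcal K$, so there is $c_y\in K(\beta_n,y)\setminus P$, and some $\gamma(y)$ with $\beta_n<\gamma(y)<\omega_1$ and $\pi_{\gamma(y)}(c_y)\notin P_{\gamma(y)}$. Let $\beta_{n+1}<\omega_1$ exceed $\beta_n$ and all the countably many $\gamma(y)$. By persistence $\pi_{\beta_{n+1}}(c_y)\notin P_{\beta_{n+1}}$, so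
$$\pi_{\beta_n\beta_{n+1}}^{-1}(y)\not\subset P_{\beta_{n+1}}\qquad(y\in D_n).\tag{1}$$
Let $\lambda=\sup_n\beta_n<\omega_1$. By persistence $\pi_\lambda(a),\pi_\lambda(b)\notin P_\lambda$. Suppose $P_\lambda$ had interior in $K_\lambda$. Since $X_\lambda=\varprojlim X_{\beta_n}$, it would contain $\pi_{\beta_n\lambda}^{-1}(W')$ for some $n$ and some nonempty $W'$ open in $K_{\beta_n}$. Applying $\pi_{\beta_n\lambda}$ gives $W'\subset P_{\beta_n}$, so there is $y\in D_n\cap W'$, and $\pi_{\beta_n\lambda}^{-1}(y)\subset P_\lambda$. Applying $\pi_{\beta_{n+1}\lambda}$ gives $\pi_{\beta_n\beta_{n+1}}^{-1}(y)\subset P_{\beta_{n+1}}$, contrary to (1).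

**Step 2.** *We use connectedness of $K_\lambda$ to find a fiber squeezed between $U$ and $V$.* Let
$$U_\lambda=\{y\in K_\lambda:K(\lambda,y)\subset U\},\qquad V_\lambda=\{y\in K_\lambda:K(\lambda,y)\subset V\}.$$
These are disjoint, and open since $U_\lambda=K_\lambda\setminus\pi_\lambda(K\setminus U)$ and similarly for $V_\lambda$. If $y\notin P_\lambda$, then $K(\lambda,y)$ misses $P$, and being connected it lies in $U$ or in $V$; so $y\in U_\lambda\cup V_\lambda$. In particular $\pi_\lambda(a)\in U_\lambda$ and $\pi_\lambda(b)\in V_\lambda$. Since $P_\lambda$ has empty interior, $\overline{U_\lambda}\cup\overline{V_\lambda}=K_\lambda$. Both sets are nonempty and $K_\lambda$ is connected, so there is $y\in\overline{U_\lambda}\cap\overline{V_\lambda}$. For an open map, the preimage of a closure lies in the closure of the preimage. Hence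
$$K(\lambda,y)\subset\overline{\pi_\lambda^{-1}(U_\lambda)\cap K}\subset\overline U,\qquad\text{and likewise } K(\lambda,y)\subset\overline V .$$
Since $U,V$ are open and disjoint, $\overline U\subset U\cup P$ and $\overline V\subset V\cup P$, so $\overline U\cap\overline V\subset P$. Thus $K(\lambda,y)\subset P$, a contradiction. $\square$

**Proposition 7.** $\operatorname{ind}K=\infty$ for every $K\in\mathcal K$. In particular $\operatorname{ind}X=\operatorname{Ind}X=\infty$.

*Proof.* We show by induction on $n\ge1$ that $\operatorname{ind}K\ge n$ for all $K\in\mathcal K$. For $n=1$ this is (T2), as $K$ is a nondegenerate continuum. Suppose it holds for $n$ and that $\operatorname{ind}K\le n$ for some $K\in\mathcal K$. As noted in Section 1, for $a\ne b$ in $K$ there is a partition $P=\operatorname{bd}U$ between $a$ and $b$ with $\operatorname{ind}P\le n-1$. By Proposition 6, $P$ contains some $K'\in\mathcal K$, so $\operatorname{ind}P\ge\operatorname{ind}K'\ge n$ by (T3), a contradiction. Finally $\operatorname{Ind}X\ge\operatorname{ind}X$. $\square$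

Since UID fails in $X$, the space $X$ is not metrizable by (T1), so its weight is exactly $\omega_1$.

## 6. $X$ is a coset space

Homogeneity is not yet enough. Let $G=\operatorname{Homeo}(X)$ with the compact-open topology, which for compact $X$ is the topology of uniform convergence and makes $G$ a Hausdorff topological group acting continuously on $X$. Fix $z\in X$ and let $H$ be its stabilizer, a closed subgroup. Then $gH\mapsto gz$ is a continuous bijection $G/H\to X$. It is a homeomorphism exactly when $g\mapsto gz$ is open.

The theorem one wants to quote is that of Effros (Ann. of Math. 81 (1965) 38–55): *if a Polish group acts continuously and transitively on a Polish space $Y$, then all maps $g\mapsto gy$ are open.* It does not apply to $X$. If $\operatorname{Homeo}(X)$ were Polish, then $X$ would be a continuous image of a separable metrizable space, hence would have a countable network; a compact space with a countable network is metrizable, and $X$ is not. But Effros' theorem does apply at each countable stage, and Lemma 5 carries its conclusion up.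

**Proposition 8.** $X$ is homeomorphic to $G/H$.

*Proof.* **Step 1.** *We reduce openness to neighborhoods of the identity.* It suffices that for each $y\in X$ and each neighborhood $W$ of $1\in G$ the set $Wy$ is a neighborhood of $y$. Indeed, if $O\subset G$ is open and $g\in O$, then $W=Og^{-1}$ is a neighborhood of $1$, and $Oz=W(gz)$ is a neighborhood of $gz$.

**Step 2.** *We express $W$ at a countable stage.* Fix a metric $d_\alpha$ on each $X_\alpha$, $\alpha<\omega_1$. The uniformity of $X\subset\prod X_\alpha$ is generated by conditions on finitely many coordinates, and by uniform continuity of the bonding maps these follow from a condition on the largest one. So the entourages $\{(u,v):d_\alpha(\pi_\alpha u,\pi_\alpha v)<\varepsilon\}$ form a base of the uniformity. Hence for some $\alpha<\omega_1$ and $\varepsilon>0$,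
$$W\supset\{g\in G:\ d_\alpha(\pi_\alpha g(u),\pi_\alpha u)<\varepsilon\ \ \forall u\in X\}.\tag{2}$$

**Step 3.** *We apply Effros at stage $\alpha$ and lift.* The group $\operatorname{Homeo}(X_\alpha)$ of the compact metrizable space $X_\alpha$ is Polish, and it acts transitively by Lemma 5. Apply Effros' theorem to the neighborhood $\{h:d_\alpha(h(u),u)<\varepsilon\ \forall u\}$ of the identity and the point $\pi_\alpha y$: there is $\delta>0$ such that whenever $d_\alpha(\pi_\alpha y,v)<\delta$, there is a homeomorphism $h$ of $X_\alpha$ with $h(\pi_\alpha y)=v$ and $d_\alpha(h(u),u)<\varepsilon$ for all $u$. Let $y'\in X$ with $d_\alpha(\pi_\alpha y,\pi_\alpha y')<\delta$, and take such an $h$ for $v=\pi_\alpha y'$. By Lemma 5 (with $\beta=\omega_1$) there is $g\in G$ with $\pi_\alpha g=h\pi_\alpha$ and $g(y)=y'$. Then $d_\alpha(\pi_\alpha g(u),\pi_\alpha u)=d_\alpha(h(\pi_\alpha u),\pi_\alpha u)<\varepsilon$, so $g\in W$ by (2). Hence $Wy$ contains the open set of all such $y'$. $\square$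

*Proof of Theorem 1 from Proposition 4.* By Section 4, $X$ is compact and connected with $\dim X=1$. By Proposition 7, $\operatorname{ind}X=\operatorname{Ind}X=\infty$, and the weight is $\omega_1$. By Proposition 8, $X\cong G/H$. $\blacksquare$

By Pasynkov's theorem, this $X$ is not a coset space of any locally compact group. It remains to prove Proposition 4.

## 7. Fiberwise surjections and generic pairs

From now on $M$ is a nonempty compact metrizable space with $\dim M\le1$, with a fixed metric. We look for $E=\hat M$ as an inverse limit of copies of $M\times I$ along maps over $M$.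

A natural first try goes as follows. There is a famous homogeneous continuum, the pseudo-arc, which is an inverse limit of copies of $I$ along suitably crooked surjections $c_n:I\to I$. So use the bonding maps $(x,t)\mapsto(x,c_n(t))$ on $M\times I$. The result is $M\times(\text{pseudo-arc})$: open monotone projection, homogeneous fibers, and all homeomorphisms lift. But for $M=I$ its dimension is at least $2$ by Lemma 3. The folding must depend on $x$ in order to lower the dimension; and once it does, nothing guarantees that homeomorphisms of $M$ lift. The way out is to let the folding be *generic*: every fiberwise folding should be present, approximately, infinitely far along the system. This makes the object unique, and uniqueness is what lifts homeomorphisms.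

Let $\mathcal S$ be the set of continuous surjections $I\to I$. Let $\mathfrak M$ be the set of maps $f:M\times I\to I$ such that every $f^x=f(x,\cdot)$ is onto. Put $(fg)^x=f^x\circ g^x$; then $fg\in\mathfrak M$. We regard $\mathcal S\subset\mathfrak M$ as the maps that do not depend on $x$. Let $\|f-g\|$ be the sup distance and
$$\mu_f(r)=\sup\{|f^x(t)-f^x(t')|:\ x\in M,\ |t-t'|\le r\},$$
which tends to $0$ as $r\to0$.

Let $E$ be a compact metric space with a surjection $p:E\to M$. Write $E_x=p^{-1}(x)$ and
$$\mathcal Q(E)=\{q\in C(E,I):\ q(E_x)=I\ \text{ for all }x\in M\}.$$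
For $g\in\mathfrak M$ and $q\in\mathcal Q(E)$ write $gq=g(p(\cdot),q(\cdot))\in\mathcal Q(E)$. Then $f(gq)=(fg)q$, and we have the two estimates used constantly below:
$$\|fq-fq'\|_E\le\mu_f(\|q-q'\|_E),\qquad \|fq-gq\|_E\le\|f-g\|.\tag{3}$$
Here $\|\cdot\|_E$ is the sup over $E$. For $q\in\mathcal Q(E)$ the map $(p,q):E\to M\times I$ is onto. A *$\delta$-map* on a compact metric space is a map all of whose point-inverses have diameter $<\delta$.

**Definition.** The pair $(E,p)$ is *generic* if

* (F1) for each $\delta>0$ there is $q\in\mathcal Q(E)$ such that $(p,q):E\to M\times I$ is a $\delta$-map;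
* (F2) for all $q\in\mathcal Q(E)$, $g\in\mathfrak M$, $\varepsilon>0$ there is $q'\in\mathcal Q(E)$ with $\|q-gq'\|_E<\varepsilon$.

*Example.* Let $M$ be a point and $E=I$. Then $\mathcal Q(E)=\mathcal S$, and (F1) holds with $q=\mathrm{id}$. But (F2) fails for $q=\mathrm{id}$, $\varepsilon=\frac12$ and the tent map $g$ with $g(0)=g(1)=0$, $g(\frac12)=1$. Suppose $|t-g(q'(t))|<\frac12$ for all $t$, and let $q'(t_0)=0$, $q'(t_1)=1$. Then $t_0,t_1<\frac12$. Some $t$ between $t_0$ and $t_1$ has $q'(t)=\frac12$, so $|t-1|<\frac12$ and $t>\frac12$, a contradiction. An arc does not fold back on itself as (F2) demands.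

One compactness fact is used twice. *If $(p,q)$ is a $\delta$-map on $E$, there is $\lambda>0$ such that*
$$d(p(e),p(\bar e))<\lambda\ \text{ and }\ |q(e)-q(\bar e)|<\lambda\quad\Longrightarrow\quad d(e,\bar e)<\delta.\tag{4}$$
Otherwise there are pairs violating this with $\lambda=1/k$, $k\to\infty$; a limit pair has equal images under $(p,q)$ and distance $\ge\delta$, contrary to the $\delta$-map property.

The first tool says that a $q'$ fine enough determines $q$, approximately, through a member of $\mathfrak M$. The dimension of $M$ plays no role in it.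

**Lemma 9 (factoring).** For $q\in\mathcal Q(E)$ and $\varepsilon>0$ there is $\delta>0$ such that if $q'\in\mathcal Q(E)$ and $(p,q')$ is a $\delta$-map, then $\|q-gq'\|_E<\varepsilon$ for some $g\in\mathfrak M$.

*Proof.* We may assume $\varepsilon\le1$. Let $\delta$ be such that $d(e,e')<\delta$ implies $|q(e)-q(e')|<\varepsilon/4$.

**Step 1.** *We approximate $q$ by some function $g_0$ of $(p,q')$.* For $y\in M\times I$ choose $e_y$ in the fiber of $(p,q')$ over $y$. This fiber has diameter $<\delta$, so $|q-q(e_y)|<\varepsilon/4$ on it. Since $(p,q')$ is a closed map, there is an open $W_y\ni y$ with $|q-q(e_y)|<\varepsilon/4$ on $(p,q')^{-1}(W_y)$. Take a finite subcover $W_{y_i}$ of $M\times I$, a subordinate partition of unity $\lambda_i$, and $g_0=\sum\lambda_i\,q(e_{y_i})$. At $e\in E$ only those $i$ contribute for which $(p,q')(e)\in W_{y_i}$; so $|q-g_0(p,q')|<\varepsilon/4$ on $E$.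

**Step 2.** *We make $g_0$ fiberwise onto.* Let $g_0^x(I)=[a_x,b_x]\subset I$. Since $q$ takes the values $0$ and $1$ on $E_x$, Step 1 gives $a_x<\varepsilon/4$ and $b_x>1-\varepsilon/4$, so $b_x-a_x>\frac12$. Both $a_x,b_x$ are continuous in $x$, being a minimum and a maximum over the compact $I$. Put $g^x=(g_0^x-a_x)/(b_x-a_x)$; then $g\in\mathfrak M$. The function $v\mapsto v-(v-a_x)/(b_x-a_x)$ is affine with values $a_x$ at $v=a_x$ and $b_x-1$ at $v=b_x$. So $|g-g_0|\le\max(a_x,1-b_x)\le\varepsilon/4$, and $\|q-gq'\|_E\le\varepsilon/2<\varepsilon$. $\square$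

## 8. Amalgamation by full paths

Everything rests on the following statement: two members of $\mathfrak M$ can be approximately equalized by composing on the right.

**Lemma 10 (amalgamation).** Let $f,g\in\mathfrak M$ and $\varepsilon>0$.
(a) There are $\psi,b\in\mathfrak M$ with $\|f\psi-gb\|<\varepsilon$.
(b) If $x_0\in M$, $b_0\in\mathcal S$ and $\sup_t|f^{x_0}(t)-g^{x_0}(b_0(t))|<\varepsilon$, one can have in addition $\psi^{x_0}=\mathrm{id}$ and $b^{x_0}=b_0$.

One might hope for $f\psi=gb$ exactly. That fails already when $M$ is a point. Let $f(s)=\frac32s$ on $[0,\frac13]$, $f=\frac12$ on $[\frac13,\frac23]$, $f(s)=\frac32s-\frac12$ on $[\frac23,1]$. Let $g(t)=\frac12+(\frac12-t)\sin\frac1{1/2-t}$ on $[\frac14,\frac12)$, $g(t)=t$ on $[\frac12,1]$, and $g$ linear on $[0,\frac14]$ with $g(0)=0$. Suppose $f\psi=gb$ with $\psi,b\in\mathcal S$. After reversing the parameter if necessary, there are $\tau_0<\tau_1$ with $b(\tau_0)=\frac14$, $b(\tau_1)=\frac12$ and $b<\frac12$ on $[\tau_0,\tau_1)$. As $\tau\uparrow\tau_1$, $b(\tau)$ runs through all values slightly below $\frac12$, so $gb$ is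 infinitely often above and infinitely often below $\frac12$. Since $f(s)>\frac12$ only for $s>\frac23$ and $f(s)<\frac12$ only for $s<\frac13$, the function $\psi$ is infinitely often above $\frac23$ and below $\frac13$ as $\tau\uparrow\tau_1$. So $\psi$ is not continuous at $\tau_1$. Hence the $\varepsilon$ in Lemma 10.

*Proof.* For $x\in M$ let
$$O_x=\{(s,t)\in I^2:\ |f^x(s)-g^x(t)|<\varepsilon\},$$
an open subset of $I^2$. Call a path $\gamma=(\gamma_1,\gamma_2):I\to O_x$ *full* if $\gamma_1$ and $\gamma_2$ are onto $I$. For example, if $f^x=g^x=\mathrm{id}$, then $O_x$ is a band about the diagonal, and $t\mapsto(t,t)$ is full. A pair $(\psi,b)$ as in (a) is the same as a family of full paths $\gamma_x=(\psi^x,b^x)$ in $O_x$, continuous in $x$: continuity of $x\mapsto\gamma_x$ in the sup metric gives joint continuity, and compactness turns the pointwise inequality $<\varepsilon$ into $\|f\psi-gb\|<\varepsilon$. In (b) the path at $x_0$ is prescribed to be $(\mathrm{id},b_0)$, which is full in $O_{x_0}$ by hypothesis.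

**Step 1.** *Each $O_x$ contains a full path.* Write $f,g$ for $f^x,g^x$ and let $0<\delta<\varepsilon$. Choose $t_0,t_1$ with $g(t_0)=0$, $g(t_1)=1$, let $J$ be the interval with ends $t_0,t_1$, and $R=I\times J$. Put
$$\tilde F(s,t)=f(s)-\bigl((1+2\delta)g(t)-\delta\bigr).$$
On $\{t=t_0\}$ we have $\tilde F=f(s)+\delta>0$; on $\{t=t_1\}$, $\tilde F=f(s)-1-\delta<0$; and $|\tilde F-(f(s)-g(t))|=\delta|1-2g(t)|\le\delta$. So $Z=\{\tilde F=0\}\cap R$ lies in $O_x$ and is a partition in $R$ between the sides $t=t_0$ and $t=t_1$.

Some component of $Z$ meets both $\{s=0\}$ and $\{s=1\}$. Otherwise, since components and quasi-components of the compact set $Z$ coincide, $Z=Z_1\sqcup Z_2$ with $Z_i$ closed, $Z\cap\{s=0\}\subset Z_1$ and $Z\cap\{s=1\}\subset Z_2$. The sets $(\{s=0\}\cap R)\cup Z_1$ and $(\{s=1\}\cap R)\cup Z_2$ are closed and disjoint; let $L$ be a partition in $R$ between them. Then $L$ misses $Z$, and it is a partition between the sides $s=0$ and $s=1$. This contradicts Lebesgue's theorem (T8).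

The component just found lies in a component of $O_x$. As $O_x$ is open in $I^2$, its components are path connected, so $O_x$ contains a path from $\{s=0\}$ to $\{s=1\}$. Exchanging the roles of $f$ and $g$, it contains a path from $\{t=0\}$ to $\{t=1\}$. By (T8) these two paths meet. So there is a path in $O_x$ that runs through the whole of the first, back to a common point, and through the whole of the second. It is full.

**Step 2.** *Any two full paths $\gamma,\gamma'$ in $O_x$ are joined by a homotopy through full paths in $O_x$.* A subpath of $\gamma$ joins left to right and a subpath of $\gamma'$ joins bottom to top, so the images of $\gamma,\gamma'$ meet. Hence there is a path $\sigma$ in $O_x$ from $\gamma(1)$ to $\gamma'(0)$: go back along $\gamma$ to a common point, then along $\gamma'$. Let $\Gamma:[0,3]\to O_x$ be $\gamma$, then $\sigma$, then $\gamma'$. For a window $[u,v]\subset[0,3]$ consider the rescaled path $t\mapsto\Gamma(u+t(v-u))$ on $I$. Move the window from $[0,1]$ to $[0,3]$ by its right end, then from $[0,3]$ to $[2,3]$ by its left end. Each window contains $[0,1]$ or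 $[2,3]$, so each of these paths is full. The first is $\gamma$ and the last is $\gamma'$.

**Step 3.** *What works at $x$ works near $x$.* The set $\{(x,s,t):(s,t)\in O_x\}$ is open in $M\times I^2$. So if finitely many full paths or homotopies of full paths lie in $O_x$, then, their images being compact, they lie in $O_y$ for all $y$ near $x$.

**Step 4.** *We cut $M$ into open pieces meeting along a zero-dimensional set; here $\dim M\le1$ enters.* For $x\in M$ choose a full path $\gamma^{(x)}$ in $O_x$ and an open $W_x\ni x$ such that $\gamma^{(x)}$ lies in $O_y$ for $y\in W_x$. In case (b) take $\gamma^{(x_0)}=(\mathrm{id},b_0)$. Since $\operatorname{ind}M\le1$, each $x$ has an open neighborhood with closure in $W_x$ and boundary of dimension $\le0$. By compactness we get an open cover $V_1,\dots,V_k$ and points $x_i$ with $\overline{V_i}\subset W_{x_i}$ and $\dim\operatorname{bd}V_i\le0$; in case (b) we include the neighborhood of $x_0$ as the first, so $x_1=x_0\in V_1$. Write $\gamma_i=\gamma^{(x_i)}$. The sets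
$$G_i=V_i\setminus\bigcup_{j<i}\overline{V_j}$$
are open and disjoint. Let $B=M\setminus\bigcup G_i$, a closed set. If $y$ lies in no $\operatorname{bd}V_j$ and $i$ is least with $y\in V_i$, then $y\in G_i$. So $B\subset\bigcup\operatorname{bd}V_i$, and $\dim B\le0$ by (T6) and (T3). In case (b), $x_0\in V_1=G_1$.

**Step 5.** *We prepare an interpolation near each point of $B$.* For $b\in B$ let $I_b=\{i:b\in\overline{G_i}\}$. For $i\in I_b$ we have $b\in\overline{V_i}\subset W_{x_i}$, so $\gamma_i$ is a full path in $O_b$. Choose by Step 1 a full path $\beta_b$ in $O_b$ and, by Step 2, for each $i\in I_b$ a homotopy $H_{b,i}(\tau)$, $\tau\in I$, through full paths in $O_b$, with $H_{b,i}(0)=\beta_b$ and $H_{b,i}(1)=\gamma_i$. By Step 3 choose an open $N(b)\ni b$ such that $\beta_b$ and all $H_{b,i}(\tau)$ lie in $O_y$ for $y\in N(b)$, such that $N(b)\cap\overline{G_i}=\emptyset$ for $i\notin I_b$, and, in case (b), such that $x_0\notin N(b)$; the last is possible since $x_0\in G_1$ and $b\in B$.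

As $B$ is compact and $\dim B\le0$, it is partitioned into finitely many relatively clopen sets $B_j\subset N(b_j)$. Take pairwise disjoint open $N_j$ with $B_j\subset N_j\subset N(b_j)$; then $N_j\cap B=B_j$. Let $\lambda:M\to I$ be $0$ on $B$ and $1$ off $\bigcup N_j$.

**Step 6.** *We define the family and check continuity.* Put
$$\gamma_y=\begin{cases}\beta_{b_j},&y\in B_j,\\ H_{b_j,i}(\lambda(y)),&y\in G_i\cap N_j,\\ \gamma_i,&y\in G_i\setminus\bigcup_jN_j.\end{cases}$$
In the second line $i\in I_{b_j}$, since $N(b_j)$ meets $G_i$. Each $\gamma_y$ is a full path in $O_y$: in the first two lines because $y\in N(b_j)$, in the third because $y\in V_i\subset W_{x_i}$. The map $y\mapsto\gamma_y$ is continuous on the open sets $G_i\cap N_j$. At a point $y\in G_i\setminus\bigcup N_j$ we have $\lambda(y)=1$, and nearby values are $\gamma_i$ or $H_{b_j,i}(\lambda(y'))$ with $\lambda(y')$ near $1$ and one of finitely many $j$; since $H_{b_j,i}(1)=\gamma_i$, continuity follows. At a point $y\in B_j$, nearby points lie in $N_j$, so the values there are $\beta_{b_j}$ or $H_{b_j,i}(\lambda(y'))$ with $\lambda(y')$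 near $0$; since $H_{b_j,i}(0)=\beta_{b_j}$, continuity follows. In case (b), $x_0\in G_1$ lies in no $N_j$, so $\gamma_{x_0}=\gamma_1=(\mathrm{id},b_0)$. Now let $(\psi^y,b^y)=\gamma_y$. $\square$

## 9. A generic pair exists

A continuum $C$ is *chainable* if for every $\delta>0$ it admits a $\delta$-map onto $I$ (or $C$ is a point). The arc is chainable via the identity. The limit of an inverse sequence of copies of $I$ with surjective bonding maps is chainable, since the projection to a late enough coordinate is a $\delta$-map.

**Lemma 11 (existence).** There is a generic $(E,p)$ with $p$ open and all fibers $E_x$ nondegenerate chainable continua.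

*Proof.* **Step 1.** *We build an inverse sequence over $M$ that meets a countable list of demands.* Let $D$ be a countable dense subset of $\mathfrak M$; it exists because $C(M\times I)$ is separable metric. Let $(n_m,g_m,\varepsilon_m)_{m\in\omega}$ be a sequence with $n_m\le m$ in which every triple in $\omega\times D\times\{1/k:k\ge1\}$ occurs: take an enumeration in which each triple is repeated infinitely often, and replace the entry at $m$ by one with first coordinate $0$ whenever its first coordinate exceeds $m$. Write $f_{n,m}=f_nf_{n+1}\cdots f_{m-1}$ and $f_{n,n}=\mathrm{id}$. Suppose $f_0,\dots,f_{m-1}$ are known. Apply Lemma 10(a) to $f_{n_m,m}$ and $g_m$ to get $f_m,b_m\in\mathfrak M$ with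
$$\|f_{n_m,m+1}-g_mb_m\|=\|f_{n_m,m}f_m-g_mb_m\|<\varepsilon_m.\tag{5}$$

**Step 2.** *We define $E$ and check everything except (F2).* Let
$$E=\{(x,(t_n))\in M\times I^\omega:\ t_n=f_n^x(t_{n+1})\ \ \forall n\},\quad p(x,(t_n))=x,\quad q_n(x,(t_k))=t_n .$$
Then $E$ is compact metrizable and $q_n=f_{n,m}q_m$ for $n\le m$. The fiber $E_x=\varprojlim(I,f_n^x)$ has surjective bonding maps, so it is a chainable continuum that $q_n$ maps onto $I$. Thus $q_n\in\mathcal Q(E)$, and $E_x$ is nondegenerate.

On $E$ the coordinates $t_0,\dots,t_n$ are continuous functions of $(x,t_n)$. So the sets $(p,q_n)^{-1}(U\times V)$, with $n\in\omega$ and $U\subset M$, $V\subset I$ open, form a base of $E$. For $V\ne\emptyset$ the image of such a set under $p$ is $U$, because $q_n(E_x)=I$ for every $x$. Hence $p$ is open.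

Points with equal $p$ and equal $q_n$ have equal $t_0,\dots,t_n$. So for each $\delta>0$, $(p,q_n)$ is a $\delta$-map for all large $n$. This is (F1).

**Step 3.** *We verify (F2).* Let $q,g,\varepsilon$ be given. By Lemma 9 and (F1) there are $n$ and $\varphi\in\mathfrak M$ with $\|q-\varphi q_n\|_E<\varepsilon/4$. By Lemma 10(a) there are $\varphi',g'\in\mathfrak M$ with $\|\varphi\varphi'-gg'\|<\varepsilon/4$. Let $\delta>0$ with $\mu_\varphi(2\delta)<\varepsilon/4$. Take $h\in D$ with $\|h-\varphi'\|<\delta$, and $m$ with $n_m=n$, $g_m=h$, $\varepsilon_m<\delta$. Write $b=b_m$. By (5), $\|f_{n,m+1}-hb\|<\delta$. As $q_n=f_{n,m+1}q_{m+1}$, (3) gives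
$$\|q_n-\varphi'bq_{m+1}\|_E\le\|f_{n,m+1}-hb\|+\|hb-\varphi'b\|<2\delta,$$
so $\|\varphi q_n-\varphi\varphi'bq_{m+1}\|_E\le\mu_\varphi(2\delta)<\varepsilon/4$. Put $q'=g'bq_{m+1}\in\mathcal Q(E)$. Then
$$\|q-gq'\|_E\le\|q-\varphi q_n\|_E+\|\varphi q_n-\varphi\varphi'bq_{m+1}\|_E+\|\varphi\varphi'-gg'\|<\tfrac34\varepsilon<\varepsilon.\qquad\square$$

## 10. Sliding along a whiskered graph: $\dim E\le1$

The spaces $M\times I$ of the inverse sequence can be two-dimensional, so (T4) only gives $\dim E\le2$. Genericity saves one dimension: apply (F2) to a $\psi$ that is the height function of a family of paths in a graph.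

**Lemma 12.** If $(E,p)$ is generic, then $\dim E\le1$.

*Proof.* Let $\eta>0$.

**Step 1.** *We build a graph $L$ and a map $r:M\times I\to L$.* By (F1) take $q\in\mathcal Q(E)$ with $(p,q)$ an $\eta$-map, and let $\lambda$ be as in (4) with $\delta=\eta$. Since $\dim M\le1$, there is a finite cover $\mathcal U$ of $M$ by nonempty open sets of diameter $<\lambda$ such that each point lies in at most two members. Its nerve $\Gamma$ is a finite graph. Let $k:M\to\Gamma$ be the map given by a partition of unity subordinate to $\mathcal U$. The *carrier* of $y\in\Gamma$ is the smallest vertex or closed edge containing $y$. If $U$ is a vertex of the carrier of $k(x)$, then $x\in U$.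

Let $V(\Gamma)$ be the vertex set and
$$L=V(\Gamma)\times I\ \cup\ \Gamma\times\{1\}.$$
This is a finite graph: the graph $\Gamma$ at height $1$, with a vertical whisker hanging from each vertex. For a vertex $v$ let $\gamma_v(t)=(v,t)$, the path up the whisker at $v$. For each edge, name its ends $v,w$ and consider the path $[0,4]\to L$ with four unit pieces: up $\{v\}\times I$, across $[v,w]\times\{1\}$, down $\{w\}\times I$, up $\{w\}\times I$. As $y$ runs along the edge from $v$ to $w$, let $\gamma_y$ be the rescaled restriction of this path to a window that grows from $[0,1]$ to $[0,4]$ and then shrinks to $[3,4]$. The first window gives $\gamma_v$ and the last gives $\gamma_w$, so $y\mapsto\gamma_y\in C(I,L)$ is well defined and continuous on $\Gamma$. Every window contains $[0,1]$ or $[3,4]$, so the height of $\gamma_y$ is onto $I$. The first coordinate of $\gamma_y$ stays in the carrier of $y$.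

Put $r(x,t)=\gamma_{k(x)}(t)$, and let $\psi(x,t)$ be the height (second coordinate) of $r(x,t)$. Then $\psi\in\mathfrak M$.

**Step 2.** *We use (F2) to get an $\eta$-map into $L$.* Choose $q'\in\mathcal Q(E)$ with $\|q-\psi q'\|_E<\lambda/4$, and let $\rho(e)=r(p(e),q'(e))$, a map $E\to L$. Suppose $\rho(e)=\rho(\bar e)$. The common first coordinate lies in the carriers of $k(p(e))$ and $k(p(\bar e))$, so these carriers intersect and hence share a vertex $U$. Then $p(e),p(\bar e)\in U$, and $d(p(e),p(\bar e))<\lambda$. The heights agree too: $(\psi q')(e)=(\psi q')(\bar e)$, so $|q(e)-q(\bar e)|<\lambda/2$. By (4), $d(e,\bar e)<\eta$. Since fibers of $\rho$ are compact, $\rho$ is an $\eta$-map.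

**Step 3.** *We conclude $\dim E\le1$.* Let a finite open cover of $E$ be given, and let $\eta$ be a Lebesgue number: every set of diameter $<\eta$ lies in a member. Take $\rho:E\to L$ as above. Each $\rho^{-1}(y)$, $y\in\rho(E)$, lies in a member of the cover, and since $\rho$ is closed, so does $\rho^{-1}(O_y)$ for some open neighborhood $O_y$ of $y$ in $\rho(E)$. As $\rho(E)$ is a closed subset of a graph, $\dim\rho(E)\le1$; so $\{O_y\}$ has a finite open refinement in which each point lies in at most two members. Its preimage under $\rho$ refines the given cover and has the same property. $\square$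

## 11. Crooked maps and pseudo-arc fibers

To prescribe a lift at a point, we need the fibers $E_x$ to be homogeneous and homeomorphic to each other. A continuum is *indecomposable* if it is not the union of two proper subcontinua, and *hereditarily indecomposable* if all its subcontinua are indecomposable. The arc is not: $I=[0,\frac12]\cup[\frac12,1]$. We use two theorems of Bing.

* (Pacific J. Math. 1 (1951) 43–51) All nondegenerate metrizable chainable hereditarily indecomposable continua are homeomorphic (to the pseudo-arc).
* (Duke Math. J. 15 (1948) 729–742) The pseudo-arc is homogeneous.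

Indecomposability comes from crooked maps. Call $c\in\mathcal S$ *$\varepsilon$-crooked* if for all $\alpha\le\beta$ in $I$ there are $\alpha\le\gamma_1\le\gamma_2\le\beta$ with
$$|c(\gamma_1)-c(\beta)|<\varepsilon,\qquad |c(\gamma_2)-c(\alpha)|<\varepsilon .$$
So on the way from $c(\alpha)$ to $c(\beta)$ the map must nearly reach $c(\beta)$, and then nearly return to $c(\alpha)$. The identity is not $\frac12$-crooked: for $\alpha=0$, $\beta=1$ one needs $\gamma_1>\frac12>\gamma_2$.

**Lemma 13.** For every $\varepsilon>0$ there is an $\varepsilon$-crooked $c\in\mathcal S$.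

*Proof.* We work with finite integer walks $w$ with steps of size $\le1$ and the property

(C) for all indices $i\le j$ there are $i\le l\le m\le j$ with $|w(l)-w(j)|\le1$ and $|w(m)-w(i)|\le1$.

Property (C) is preserved by adding a constant, by $w\mapsto k-w$, and by reversal $w\mapsto\operatorname{rev}w$ (reversal exchanges the roles of $i,j$ and of $l,m$).

**Step 1.** *We define the walks.* Let $W_1=(0,1)$, $W_2=(0,1,2)$, and for $k\ge3$ let $W_k$ be the concatenation, with common end points identified, of
$$A=W_{k-1}\ (\text{from }0\text{ to }k-1),\quad B=\operatorname{rev}(1+W_{k-2})\ (\text{from }k-1\text{ to }1),\quad C=1+W_{k-1}\ (\text{from }1\text{ to }k).$$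
For example $W_3=(0,1,2,1,2,3)$ and $W_4=(0,1,2,1,2,3,2,1,2,3,2,3,4)$. In $W_4$, between the first and the last index one finds the value $3$ at index $5$ and then the value $1$ at index $7$. The values of $A,B,C$ lie in $[0,k-1]$, $[1,k-1]$, $[1,k]$ respectively.

By induction $W_k=k-\operatorname{rev}W_k$. For $k=1,2$ this is clear. For $k\ge3$,
$$k-\operatorname{rev}C=(k-1)-\operatorname{rev}W_{k-1}=A,\qquad k-\operatorname{rev}A=1+\bigl((k-1)-\operatorname{rev}W_{k-1}\bigr)=C,$$
and $k-\operatorname{rev}B=1+\bigl((k-2)-W_{k-2}\bigr)=1+\operatorname{rev}W_{k-2}=B$. So the symmetry $w\mapsto k-\operatorname{rev}w$ of $W_k$ exchanges $A$ and $C$ and preserves $B$.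

**Step 2.** *We prove (C) for $W_k$ by induction.* For $k=1$ all values differ by at most $1$. For $k=2$ the only pair of indices whose values differ by more than $1$ is the pair of end indices, and there the middle index serves as $l=m$. Let $k\ge3$, $w=W_k$, $i\le j$, $a=w(i)$, $b=w(j)$, and let $e_1,e_2$ be the end indices of $A$ and $B$; so $w(e_1)=k-1$ and $w(e_2)=1$. If $i,j$ lie in the same part, use induction. We use repeatedly that a walk with steps $\le1$ hits every integer between two of its values.

*$i\in A$, $j\in B$, $a\le b$.* Apply (C) in $A$ to $(i,e_1)$: there are $l_1\le m_1$ with $w(l_1)\ge k-2$ and $|w(m_1)-a|\le1$. If $b=k-1$, put $l=l_1$. Otherwise $a\le b\le k-2\le w(l_1)$, so the walk from $i$ to $l_1$ hits $b$ at some $l\le l_1$. Put $m=m_1$.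

*$i\in A$, $j\in B$, $a>b$.* Apply (C) in $B$ to $(e_1,j)$: there are $l_2\le m_2$ with $|w(l_2)-b|\le1$ and $w(m_2)\ge k-2$. Put $l=l_2$. If $a=k-1$, put $m=m_2$. Otherwise $b<a\le k-2\le w(m_2)$, so the walk from $m_2$ to $j$ hits $a$ at some $m\ge m_2$.

*$i\in B$, $j\in C$.* This follows from the previous two cases by the symmetry $w\mapsto k-\operatorname{rev}w$.

*$i\in A$, $j\in C$, $a\le b$.* On $[i,e_1]$ the walk goes from $a$ to $k-1$, so it hits $\min(b,k-1)$ at some $l$. On $[e_1,e_2]$ it goes from $k-1$ to $1$, so it hits $\max(a,1)$ at some $m$. As $b\le k$ and $a\ge0$, both errors are $\le1$, and $l\le e_1\le m$.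

*$i\in A$, $j\in C$, $a>b$.* Then $1\le b<a\le k-1$. Apply (C) in $B$ to $(e_1,e_2)$: there are $l_2\le m_2$ with $w(l_2)\le2$ and $w(m_2)\ge k-2$. If $b=1$, put $l=l_2$. Otherwise $w(l_2)\le2\le b\le k-1=w(e_1)$, and the walk hits $b$ at some $l\in[e_1,l_2]$. If $a=k-1$, put $m=m_2$. Otherwise $w(l_2)\le2\le a\le k-2\le w(m_2)$, and the walk hits $a$ at some $m\in[l_2,m_2]$.

**Step 3.** *We pass to a map of $I$.* Let $W_k$ have indices $0,\dots,N$ and let $c$ be piecewise linear with $c(i/N)=W_k(i)/k$. It is onto $I$. Given $\alpha\le\beta$, put $i=\lceil N\alpha\rceil$ and $j=\lfloor N\beta\rfloor$. If $i>j$, then $\alpha,\beta$ lie in one cell $[j/N,(j+1)/N]$, so $|c(\alpha)-c(\beta)|\le1/k$; take $\gamma_1=\alpha$, $\gamma_2=\beta$. Otherwise take $l,m$ from (C) and $\gamma_1=l/N$, $\gamma_2=m/N$. Then $|c(\gamma_1)-c(\beta)|\le|c(l/N)-c(j/N)|+|c(j/N)-c(\beta)|\le2/k$, and likewise for $\gamma_2$ and $\alpha$. Take $k$ with $2/k<\varepsilon$. $\square$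

**Lemma 14.** If $(E,p)$ is as in Lemma 11, each fiber $E_x$ is a pseudo-arc.

*Proof.* By Bing's first theorem it suffices that $E_x$ is hereditarily indecomposable. Suppose not: there are subcontinua $A,B$ of $E_x$ with $A\cup B$ a continuum and points $a\in A\setminus B$, $b\in B\setminus A$.

By (F1) choose $q\in\mathcal Q(E)$ with $(p,q)$ a $\delta$-map, where $\delta<\min(d(a,B),d(b,A))$. If $q(a)=q(y)$ with $y\in B$, then $(p,q)(a)=(p,q)(y)$ and $d(a,y)<\delta$, which is impossible. So $q(a)\notin q(B)$, and similarly $q(b)\notin q(A)$. Let $\varepsilon>0$ with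
$$3\varepsilon<\min\bigl(\operatorname{dist}(q(a),q(B)),\ \operatorname{dist}(q(b),q(A))\bigr).$$
Take an $\varepsilon$-crooked $c\in\mathcal S\subset\mathfrak M$ and, by (F2), $q'$ with $\|q-cq'\|_E<\varepsilon$. Exchanging the names of $A,a$ and $B,b$ if necessary, let $\alpha=q'(a)\le\beta=q'(b)$. Take $\gamma_1\le\gamma_2$ in $[\alpha,\beta]$ from crookedness. Since $A\cup B$ is connected, $[\alpha,\beta]\subset q'(A)\cup q'(B)$.

If $\gamma_1=q'(y)$ with $y\in A$, then $|q(y)-q(b)|\le|q(y)-c(\gamma_1)|+|c(\gamma_1)-c(\beta)|+|c(\beta)-q(b)|<3\varepsilon$, contrary to the choice of $\varepsilon$. So $\gamma_1\in q'(B)$. The set $q'(B)$ is an interval containing $\gamma_1$ and $\beta$, hence $\gamma_2=q'(y)$ for some $y\in B$. Then $|q(y)-q(a)|\le|q(y)-c(\gamma_2)|+|c(\gamma_2)-c(\alpha)|+|c(\alpha)-q(a)|<3\varepsilon$, again a contradiction. $\square$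

## 12. Uniqueness of generic pairs relative to one fiber

Now we show that a homeomorphism between single fibers of two generic pairs extends to an isomorphism over $M$. The proof is a back-and-forth construction. Its step is a refinement of (F2): besides solving $q\approx gq'$, we want to prescribe $q'$, approximately, on one fiber.

**Lemma 15.** Let $(E,p)$ be generic, $x_0\in M$, $K=E_{x_0}$, $q\in\mathcal Q(E)$, $g\in\mathfrak M$, and let $q_0:K\to I$ be onto with $S:=\sup_K|q-g^{x_0}q_0|<\varepsilon$. Let $\zeta>0$. Then there is $q'\in\mathcal Q(E)$ with $\|q-gq'\|_E<\varepsilon$ and $\sup_K|q'-q_0|<\zeta$.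

*Proof.* Let $\theta=(\varepsilon-S)/6$, and let $0<\theta'<\zeta/2$ with $\mu_g(\theta')<\theta$.

**Step 1.** *We express $q$ and $q_0$ through one fine function $\hat q$.* Apply Lemma 9 to $(E\to M,q,\theta)$ and to $(K\to\{x_0\},q_0,\theta')$, and let $\delta>0$ be smaller than the two numbers obtained. By (F1) there is $\hat q\in\mathcal Q(E)$ with $(p,\hat q)$ a $\delta$-map. Then $\hat q|_K$ is onto $I$ and is a $\delta$-map. So there are $\varphi\in\mathfrak M$ and $b_0\in\mathcal S$ with
$$\|q-\varphi\hat q\|_E<\theta,\qquad \sup_K|q_0-b_0\hat q|<\theta' .$$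
Every $t\in I$ is $\hat q(e)$ for some $e\in K$. Hence
$$|\varphi^{x_0}(t)-g^{x_0}b_0(t)|\le|\varphi\hat q(e)-q(e)|+|q(e)-g^{x_0}q_0(e)|+|g^{x_0}q_0(e)-g^{x_0}b_0\hat q(e)|\le S+2\theta<S+3\theta .$$

**Step 2.** *We amalgamate with prescribed value at $x_0$.* By Lemma 10(b), applied to $\varphi,g$ and $S+3\theta$, there are $\psi,b\in\mathfrak M$ with $\psi^{x_0}=\mathrm{id}$, $b^{x_0}=b_0$ and $\|\varphi\psi-gb\|<S+3\theta$.

**Step 3.** *We absorb $\psi$ by (F2).* Let $\rho>0$ with $\mu_\varphi(\rho)<\theta$ and $\mu_{b_0}(\rho)<\zeta/2$. Choose $q''\in\mathcal Q(E)$ with $\|\hat q-\psi q''\|_E<\rho$, and put $q'=bq''$. Then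
$$\|q-gq'\|_E\le\|q-\varphi\hat q\|_E+\|\varphi\hat q-\varphi\psi q''\|_E+\|\varphi\psi q''-gbq''\|_E<\theta+\theta+S+3\theta<S+6\theta=\varepsilon .$$
On $K$ we have $\psi q''=q''$, so $|\hat q-q''|<\rho$ there, and $q'=b_0q''$. Hence $|q'-q_0|\le|b_0q''-b_0\hat q|+|b_0\hat q-q_0|<\zeta/2+\theta'$ on $K$, so the supremum is at most $\zeta/2+\theta'<\zeta$. $\square$

**Lemma 16 (relative uniqueness).** Let $(E,p),(E',p')$ be generic over $M$, $x_0\in M$, and $\kappa:E_{x_0}\to E'_{x_0}$ a homeomorphism. Then there is a homeomorphism $\Theta:E\to E'$ with $p'\Theta=p$ and $\Theta|_{E_{x_0}}=\kappa$.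

*Proof.* Let $K=E_{x_0}$. We construct $q_n\in\mathcal Q(E)$, $q_n'\in\mathcal Q(E')$, $g_n\in\mathfrak M$, $\eta_n\in(0,1]$ and $\varepsilon_n>0$. Write $g_{j,n}=g_jg_{j+1}\cdots g_{n-1}$ and $g_{n,n}=\mathrm{id}$. The requirements are:

1. for $n$ even: $p(e)=p(\bar e)$ and $|q_n(e)-q_n(\bar e)|\le2\eta_n$ imply $d(e,\bar e)\le2^{-n}$; for $n$ odd: the same for $E',p',q_n'$;
2. $\varepsilon_n\le\eta_n$, and $\mu_{g_{j,n}}(\varepsilon_n)\le2^{-n-2}\eta_j$ for all $j\le n$;
3. $|q_n-q_n'\kappa|<\varepsilon_n/2$ on $K$;
4. $\|q_n-g_nq_{n+1}\|_E<\varepsilon_n$ and $\|q_n'-g_nq_{n+1}'\|_{E'}<\varepsilon_n$.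

**Step 1.** *The start.* Choose $q_0$ by (F1) such that $(p,q_0)$ is a $1$-map, then $\eta_0$ by (4), then $\varepsilon_0$ for 2. The map $q_0\kappa^{-1}:E'_{x_0}\to I$ is onto. Apply Lemma 15 to $E'$, with $g=\mathrm{id}$, $\varepsilon=2$, any element of $\mathcal Q(E')$ in the role of $q$, the prescribed map $q_0\kappa^{-1}$, and $\zeta=\varepsilon_0/2$; its hypothesis holds because $S\le1<2$. We get $q_0'$ satisfying 3.

**Step 2.** *From $n$ to $n+1$, $n$ even.* By (F1) and Lemma 9 for $E'$ choose $q'_{n+1}$ such that $(p',q'_{n+1})$ is a $2^{-n-1}$-map, and $g_n\in\mathfrak M$ with $\|q_n'-g_nq'_{n+1}\|_{E'}<\varepsilon_n/2$. Choose $\eta_{n+1}$ for 1 by (4), then $\varepsilon_{n+1}$ for 2; this involves only $g_0,\dots,g_n$. On the compact set $K$,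
$$|q_n-g_n^{x_0}(q'_{n+1}\kappa)|\le|q_n-q_n'\kappa|+|q_n'\kappa-g_n^{x_0}q_{n+1}'\kappa|<\tfrac{\varepsilon_n}2+\tfrac{\varepsilon_n}2=\varepsilon_n .$$
So Lemma 15 applies to $E$ with $q=q_n$, $g=g_n$, $\varepsilon=\varepsilon_n$, the prescribed map $q'_{n+1}\kappa$, and $\zeta=\varepsilon_{n+1}/2$. It yields $q_{n+1}$ with 4 and with 3 for $n+1$.

*For $n$ odd* exchange the roles of $E$ and $E'$: choose $q_{n+1}$ and $g_n$ first, with $\|q_n-g_nq_{n+1}\|_E<\varepsilon_n/2$, and then $q'_{n+1}$ by Lemma 15 for $E'$ with prescribed map $q_{n+1}\kappa^{-1}$.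

**Step 3.** *We control all levels at once.* For $j\le N$, by 4, (3) and 2,
$$\|q_j-g_{j,N}q_N\|_E\le\sum_{k=j}^{N-1}\|g_{j,k}q_k-g_{j,k}g_kq_{k+1}\|_E\le\sum_{k=j}^{N-1}\mu_{g_{j,k}}(\varepsilon_k)\le\sum_{k\ge0}2^{-k-2}\eta_j=\tfrac{\eta_j}2,\tag{6}$$
and likewise for the $q_j'$ on $E'$.

**Step 4.** *We define $\Theta$ by its graph.* Let
$$\mathcal R=\{(e,e')\in E\times E':\ p(e)=p'(e'),\ |q_n(e)-q_n'(e')|\le\eta_n\ \ \forall n\},$$
a closed set. Every $e\in E$ occurs: for each $N$ pick $e'_N\in E'$ with $p'(e'_N)=p(e)$ and $q_N'(e_N')=q_N(e)$, which exists because $q_N'(E'_{p(e)})=I$. Both $q_j(e)$ and $q_j'(e'_N)$ are within $\eta_j/2$ of $g_{j,N}^{p(e)}(q_N(e))$ by (6), so $|q_j(e)-q_j'(e_N')|\le\eta_j$ for all $j\le N$. Any cluster point $e'$ of $(e_N')$ satisfies $(e,e')\in\mathcal R$. The $e'$ is unique: if $(e,e'),(e,\bar e')\in\mathcal R$, then $p'(e')=p'(\bar e')$ and $|q_n'(e')-q_n'(\bar e')|\le2\eta_n$ for all $n$, so by 1 for odd $n$, $d(e',\bar e')\le2^{-n}$ for all odd $n$, and $e'=\bar e'$. Exchanging $E$ and $E'$ and using even $n$, each $e'$ has exactly one $e$. So $\mathcal R$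 is the graph of a bijection $\Theta:E\to E'$ with closed graph between compact spaces, that is, of a homeomorphism, and $p'\Theta=p$. For $e\in K$ we have $p(e)=x_0=p'(\kappa(e))$ and $|q_n(e)-q_n'(\kappa(e))|<\varepsilon_n/2\le\eta_n$ by 3 and 2. So $(e,\kappa(e))\in\mathcal R$, and $\Theta(e)=\kappa(e)$. $\square$

*Proof of Proposition 4.* Let $(\hat M,p)=(E,p)$ be the generic pair of Lemma 11. Then $E$ is compact metrizable, $p$ is open with nondegenerate connected fibers, and $\dim E\le1$ by Lemma 12.

Let $h$ be a homeomorphism of $M$ and $h(p(z))=p(z')$. Put $E'=E$ and $p'=h^{-1}p$. Then $E'_x=E_{h(x)}$, so $\mathcal Q(E')=\mathcal Q(E)$. The pair $(E',p')$ is generic. Indeed $(p',q)$ has the same point-inverses as $(p,q)$, which gives (F1). For (F2), given $g\in\mathfrak M$ put $\tilde g^x=g^{h^{-1}(x)}$; then $g(p'(e),q'(e))=\tilde g(p(e),q'(e))$, so (F2) for $g$ and $p'$ is (F2) for $\tilde g$ and $p$.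

Let $x_0=p(z)$. Then $E'_{x_0}=E_{h(x_0)}=E_{p(z')}\ni z'$. By Lemma 14 both $E_{x_0}$ and $E'_{x_0}$ are pseudo-arcs, and the pseudo-arc is homogeneous, so there is a homeomorphism $\kappa:E_{x_0}\to E'_{x_0}$ with $\kappa(z)=z'$. Lemma 16 gives a homeomorphism $\Theta:E\to E$ with $h^{-1}p\Theta=p$, i.e. $p\Theta=hp$, and $\Theta(z)=\kappa(z)=z'$. Put $\hat h=\Theta$. $\square$

This completes the proof of Theorem 1.

## 13. All finite positive dimensions and all uncountable weights

*Proof of Theorem 2.* The "only if" part was proved in Section 2. Let $1\le n<\infty$ and $\kappa\ge\omega_1$. Let $X=G/H$ be as constructed above and put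
$$Y=X\times\mathbb T^{n-1}\times\{0,1\}^\kappa .$$

**Step 1.** *$Y$ is a compact coset space of weight $\kappa$.* The map $G\to G/H$ is open, so its product with the identities of $\mathbb T^{n-1}$ and of the group $\mathbb Z_2^\kappa=\{0,1\}^\kappa$ is an open surjection onto $Y$. Therefore $Y\cong(G\times\mathbb T^{n-1}\times\mathbb Z_2^\kappa)/(H\times1\times1)$. The weight of $Y$ is $\kappa$, since $X$ has weight $\omega_1\le\kappa$, $\mathbb T^{n-1}$ has weight at most $\omega$, and $\{0,1\}^\kappa$ has weight $\kappa$.

**Step 2.** *$\dim Y=n$.* $Y$ is the limit of the inverse system of the compact metrizable spaces $X_\alpha\times\mathbb T^{n-1}\times\{0,1\}^F$, where $\alpha<\omega_1$ and $F\subset\kappa$ is finite. By (T5) each has dimension at most $1+(n-1)+0=n$, so $\dim Y\le n$ by (T4). On the other hand, $\mathbb T$ contains an arc, so $Y$ contains a closed copy of $X\times I^{n-1}$. Since $X$ is a nondegenerate continuum, $\dim(X\times I^{n-1})\ge n$ by Lemma 3, and $\dim Y\ge n$ by (T3).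

**Step 3.** *$\operatorname{ind}Y=\operatorname{Ind}Y=\infty$.* Since $X$ embeds in $Y$, (T3) gives $\operatorname{ind}Y\ge\operatorname{ind}X=\infty$, and $\operatorname{Ind}Y\ge\operatorname{ind}Y$ by (T2). As $\dim Y=n<\infty$, UID fails in $Y$. $\blacksquare$
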